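
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Minimally generically universally rigid graphs on the line\\ can have quadratically many edges}


\begin{abstract}
A graph is $1$-GUR if each of its generic realizations on the line is universally rigid, and minimally $1$-GUR if moreover no edge can be deleted without losing this property. We show that the number of edges of a minimally $1$-GUR graph is not bounded by a linear function of the number $n$ of vertices: the maximum is at least $\lfloor n/22\rfloor^2$ for $n\ge 22$, and it is always less than $n^2/4+n/2$. For the lower bound we attach a colored graph to a complete graph. Universal rigidity is then forced by conditions on the cyclic order of the colors, and linearly many short cycles suffice to make quadratically many edges of a complete bipartite graph indispensable.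
\end{abstract}

\section{Introduction}

\subsection*{The question}

A \emph{framework} $(G,p)$ in $\mathbb R^d$ is a finite simple graph $G=(V,E)$ with a map $p:V\to\mathbb R^d$. Frameworks $(G,p)$ and $(G,q)$, possibly in different dimensions, are \emph{equivalent} if $\|p_u-p_v\|=\|q_u-q_v\|$ for all $uv\in E$, and \emph{congruent} if this holds for all $u,v\in V$. The framework $(G,p)$ is \emph{universally rigid} if every framework $(G,q)$ in any $\mathbb R^{d'}$, $d'\ge1$, that is equivalent to $(G,p)$ is congruent to it. In other words, the edge lengths determine all distances, even if the vertices may leave the space in which they were placed. A framework is \emph{generic} if the coordinates of its points are algebraically independent over $\mathbb Q$.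

A graph $G$ is \emph{$1$-GUR} if $(G,p)$ is universally rigid for \emph{every} generic $p:V\to\mathbb R$. It is \emph{minimally $1$-GUR} if it is $1$-GUR and no graph $G-e$, $e\in E$, is $1$-GUR. Adding edges to a $1$-GUR graph, without new vertices, leaves it $1$-GUR, since equivalence with respect to more edges is a stronger condition. Every $1$-GUR graph contains a spanning minimally $1$-GUR subgraph: take a spanning $1$-GUR subgraph with the fewest edges. The following question is posed in \cite{source}: is the number of edges of a minimally $1$-GUR graph bounded from above by a linear function of its number of vertices?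

\subsection*{Simple cases}

A complete graph is $1$-GUR, but $K_n$ with $n\ge4$ is not minimally so. Deleting one edge leaves two copies of $K_{n-1}$ sharing $n-2\ge2$ vertices. On the line two shared points suffice to fix one copy relative to the other (Lemma~\ref{lem:line}), so the result is still $1$-GUR.

A typical minimal example is the \emph{book}: two adjacent vertices $u,v$ and $n-2\ge1$ further vertices, each joined to $u$ and to $v$. It consists of triangles with the common edge $uv$, so it is $1$-GUR, again by Lemma~\ref{lem:line}. Deleting an edge at one of the further vertices $x$ leaves $x$ with a single neighbor, around which it can be rotated. After deleting $uv$, take a generic $p$ with $p_u<p_v<p_x$ for all other $x$. If $d$ is slightly larger than $p_v-p_u$, there are triangles with sides $d$, $p_x-p_u$, $p_x-p_v$ for all $x$; put on a common base in the plane, they form an equivalent framework in which $u$ and $v$ have distance $d\neq p_v-p_u$. So the book is minimally $1$-GUR, with $2n-3$ edges.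

If one builds $1$-GUR graphs by attaching a vertex at two places, or by fastening two rigid pieces to each other with a bounded number of edges, one spends a bounded number of edges per vertex. This suggests a linear bound. On the other hand, being $1$-GUR is a requirement on every generic $p$, and different $p$ may need different edges. In principle there could be quadratically many edges, each indispensable for its own configuration. This is what happens.

\begin{theorem}\label{thm:main}
Let $M(n)$ be the maximum number of edges of a minimally $1$-GUR graph on $n$ vertices. Then
\[
\lfloor n/22\rfloor^2\ \le\ M(n)\quad (n\ge22),\qquad\qquad M(n)\ <\ \frac{n^2}{4}+\frac n2\quad(n\ge1).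
\]
In particular, there are no constants $a,b$ such that $|E|\le a|V|+b$ for every minimally $1$-GUR graph $(V,E)$, and $M(n)$ is of order $n^2$.
\end{theorem}

We do not determine the optimal constant.

\subsection*{The idea}

Call an edge $e$ of a $1$-GUR graph $G$ \emph{critical} if $G-e$ is not $1$-GUR. A spanning $1$-GUR subgraph of $G$ contains all critical edges of $G$: if it missed $e$ it would be a subgraph of $G-e$, which would then be $1$-GUR. So for the lower bound it is enough to find a $1$-GUR graph on $22m$ vertices with $m^2$ critical edges; minimality need not be checked.

A cycle $v_1\dots v_k$ of length $k\ge4$ is not $1$-GUR. For a generic $p$ it is universally rigid when the numbers $p_{v_1},\dots,p_{v_k}$ increase along the cycle, up to rotation and reversal (Lemma~\ref{lem:cycle}), and not otherwise (this follows from Lemma~\ref{lem:poly}(a)). So whether a cycle is universally rigid is decided by a cyclic order, and we look for a graph in which, whatever the order of the vertices, some cycle happens to be in the right order. Section~\ref{sec:core} sets this up so that only the cyclic order of certain vertices, the ``colors'', matters for rigidity. Section~\ref{sec:poly}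 treats a small instance by hand. Section~\ref{sec:dense} gives a family in which $m^2$ cycles, each with an edge of its own, live on only $2m+2$ vertices, and a linear number of auxiliary short cycles ensures that each of the $m^2$ is needed. The upper bound, in Section~\ref{sec:upper}, is a triangle count.

\section{Locked sets}\label{sec:locked}

Throughout this section $p:V\to\mathbb R$ is injective (generic configurations are) and $(G,q)$ is a framework in $\mathbb R^{d'}$ equivalent to $(G,p)$. We say that the distance $uv$ is \emph{preserved} if $\|q_u-q_v\|=|p_u-p_v|$, and that $S\subseteq V$ is \emph{locked} if all distances within $S$ are preserved. Cliques of $G$ are locked, and $(G,q)$ is congruent to $(G,p)$ exactly when $V$ is locked.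

\begin{lemma}\label{lem:line}
Let $u\ne v$ be vertices whose distance is preserved, and let $\iota:\mathbb R\to\mathbb R^{d'}$ be the isometric affine embedding with $\iota(p_u)=q_u$ and $\iota(p_v)=q_v$.
\begin{enumerate}
\item[(a)] If the distances $xu$ and $xv$ are preserved, then $q_x=\iota(p_x)$.
\item[(b)] If $S\ni u,v$ is locked, then $q_x=\iota(p_x)$ for all $x\in S$; and if moreover $y$ is a vertex for which the distances $yu$, $yv$ are preserved, then $S\cup\{y\}$ is locked.
\item[(c)] Two locked sets with at least two common vertices have a locked union.
\end{enumerate}
\end{lemma}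

\begin{proof}
(a) The largest of the three distances among $p_u,p_v,p_x$ is the sum of the other two, so the same holds for $q_u,q_v,q_x$. Equality in the triangle inequality puts these three points on a line, in the same order and at the same distances as $p_u,p_v,p_x$; hence $q_x=\iota(p_x)$. Part (b) follows by applying (a) to the elements of $S$ and to $y$, because $\iota$ is an isometry. For (c), let $u\neq v$ be common vertices; by (b), $q=\iota\circ p$ on both sets.
\end{proof}

A tuple $(t_1,\dots,t_k)$ of distinct reals is \emph{cyclically monotone} if some cyclic shift of it is strictly increasing or strictly decreasing. This is a statement about circular order. Fix an increasing bijection $\varphi:\mathbb R\to(0,1)$ and regard $\varphi(t)$ as a point of the circle $\mathbb R/\mathbb Z$. Then $(t_1,\dots,t_k)$ is cyclically monotone if and only if the points $\varphi(t_1),\dots,\varphi(t_k)$ are met in this order when the circle is traversed once in one of its two directions. The property is invariant under cyclic shifts and reversal. We use it in the following form: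
\begin{equation}\label{eq:lift}
\text{if } \tau_i-\varphi(t_i)\in\mathbb Z \text{ and } \tau_1<\dots<\tau_k<\tau_1+1,\ \text{ then } (t_1,\dots,t_k) \text{ is cyclically monotone.}
\end{equation}
Indeed $[\tau_1,\tau_1+1)$ contains exactly one integer $\mu$, and no $\tau_i$ is an integer. The $\tau_i$ below $\mu$ come first; moving them behind the others gives a cyclic shift along which $\varphi(t_i)$ increases.

\begin{lemma}\label{lem:cycle}
If $v_1\dots v_k$ $(k\ge3)$ is a cycle of $G$ and $(p_{v_1},\dots,p_{v_k})$ is cyclically monotone, then $\{v_1,\dots,v_k\}$ is locked.
\end{lemma}

\begin{proof}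
Relabel along the cycle so that $p_{v_1}<\dots<p_{v_k}$. Then $\|q_{v_1}-q_{v_k}\|=p_{v_k}-p_{v_1}=\sum_{i<k}\|q_{v_i}-q_{v_{i+1}}\|$, so all triangle inequalities along the path $v_1\dots v_k$ are equalities. Hence $\|q_{v_i}-q_{v_j}\|=p_{v_j}-p_{v_i}$ for $i<j$.
\end{proof}

The last tool says that two disjoint locked sets are fastened to each other by four disjoint edges. In the rigidity part of the proof of the lower bound, this is the only place where genericity, rather than just injectivity, is used.

\begin{lemma}\label{lem:four}
Let $p$ be generic, let $Z,K$ be disjoint locked sets, and let $x_ic_i$ $(1\le i\le4)$ be edges with $x_i\in Z$, $c_i\in K$ and all eight vertices distinct. Then $Z\cup K$ is locked.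
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:line}(b) there are points $z,w$ and unit vectors $e,e'$ with $q_x=z+p_xe$ on $Z$ and $q_c=w+p_ce'$ on $K$. In
\[
\Phi(t,u)=\|z+te-w-ue'\|^2-(t-u)^2
\]
the terms $t^2$ and $u^2$ cancel, so $\Phi(t,u)=\alpha+\beta t+\gamma u+\delta tu$ with constants $\alpha,\beta,\gamma,\delta$. It vanishes at the four points $(p_{x_i},p_{c_i})$. The determinant with rows $(1,t_i,u_i,t_iu_i)$, $1\le i\le4$, is a polynomial in the $t_i,u_i$ with integer coefficients, and it is not the zero polynomial: at $(0,0),(1,0),(0,1),(1,1)$ its value is $1$. So it does not vanish at the algebraically independent numbers $p_{x_i},p_{c_i}$. Hence $\alpha=\beta=\gamma=\delta=0$, and $\Phi\equiv0$ says that all distances between $Z$ and $K$ are preserved.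
\end{proof}

\begin{remark}\label{rem:parallel}
Genericity cannot be dropped. Suppose that the only edges between $Z$ and $K$ are the $x_ic_i$, and that $p_{x_i}=p_{c_i}+D$ for all $i$, with the same $D\ne0$. Then one may keep $K$ on its line and move $Z$ like the opposite bar of a parallelogram linkage: if $q=\iota\circ p$ on $K$, put $q_x=\iota(p_x-D)+h$ for $x\in Z$, where $h$ is any vector of length $|D|$. A configuration of this kind, suitably perturbed, will give our frameworks that are not universally rigid.
\end{remark}

\section{A colored graph attached to a complete graph}\label{sec:core}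

Let $C$ be a finite set with at least two elements, which we call \emph{colors}. Let $N$ be a graph with at least one edge and with vertex set disjoint from $C$, and let $s:V(N)\to C$ satisfy $s(x)\ne s(y)$ for every $xy\in E(N)$. The graph $G(N,s)$ has vertex set $C\sqcup V(N)$ and edges
\[
\text{all pairs in } C,\qquad \text{all } x\,s(x)\ (x\in V(N)),\qquad \text{all edges of } N .
\]
The set $C$ is a clique, called the \emph{core}; it is always locked and serves as a reference line. Each vertex $x$ of $N$ is tied to the core by the single edge $x\,s(x)$.

A \emph{placement} is an injective map $P:C\to\mathbb R$. A cycle $x_1\dots x_k$ of $N$ is \emph{$P$-winding} if $k\ge4$, its colors $s(x_i)$ are distinct, and $(P(s(x_1)),\dots,P(s(x_k)))$ is cyclically monotone. This condition refers only to the positions of the core, not to those of $V(N)$. We show that winding cycles force rigidity. In the opposite direction, if for some $P$ the graph $N$ has an affinely independent realization whose edge lengths are the distances of the colors, then $G(N,s)$ is not $1$-GUR.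

\subsection{Winding cycles force rigidity}

Let $(G(N,s),q)$ be equivalent to a generic $(G(N,s),p)$ with $p:C\sqcup V(N)\to\mathbb R$, and put $P=p|_C$. If a cycle of $N$ is $P$-winding, why should its actual positions $p_{x_i}$ be cyclically monotone? The reason is that each edge $xy$ of $N$ lies in the $4$-cycle $x\,y\,s(y)\,s(x)$ of $G(N,s)$. If the $p$-values on this cycle are cyclically monotone, it locks $x$ to two vertices of the core. If not, the circular order of $x$ and $y$ must imitate that of their colors.

\begin{proposition}\label{prop:A}
If $N$ is connected and contains a $P$-winding cycle for every placement $P$, then $G(N,s)$ is $1$-GUR.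
\end{proposition}

\begin{proof}
Let $p,q,P$ be as above. Call $x\in V(N)$ \emph{absorbed} if $C\cup\{x\}$ is locked. If $x$ is absorbed and $xy\in E(N)$, then $y$ is adjacent to the distinct vertices $x$ and $s(y)$ of the locked set $C\cup\{x\}$; by Lemma~\ref{lem:line}(b), $C\cup\{x,y\}$ is locked and $y$ is absorbed. As $N$ is connected, one absorbed vertex makes all vertices absorbed, and then $C\sqcup V(N)$ is locked by Lemma~\ref{lem:line}(c), so that $q$ is congruent to $p$. So assume, for a contradiction, that no vertex is absorbed.

Put $\theta_x=\varphi(P(s(x)))\in(0,1)$, and let $\tilde x$ be the representative of $\varphi(p_x)$ modulo $1$ in the interval $(\theta_x,\theta_x+1)$. It exists, and $\tilde x-\tilde y\notin\mathbb Z$ for $x\ne y$, because $p$ is injective.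

\smallskip
\emph{Claim. If $xy\in E(N)$ and $\theta_x<\theta_y$, then $\tilde x<\tilde y<\tilde x+1$.}
Since $\tilde y-\tilde x$ is not an integer, the claim can fail in two ways only. If $\tilde y<\tilde x$, then
\[
\theta_x<\theta_y<\tilde y<\tilde x<\theta_x+1,
\]
so by \eqref{eq:lift} the $p$-values of $s(x),s(y),y,x$ are cyclically monotone. If $\tilde y>\tilde x+1$, then
\[
\theta_y<\theta_x+1<\tilde x+1<\tilde y<\theta_y+1,
\]
so the $p$-values of $s(y),s(x),x,y$ are cyclically monotone. In both cases the $4$-cycle $x\,y\,s(y)\,s(x)$ of $G(N,s)$ is locked by Lemma~\ref{lem:cycle}. So the distances from $x$ to $s(x)$ and to $s(y)\ne s(x)$ are preserved, and $x$ is absorbed by Lemma~\ref{lem:line}(b), a contradiction. This proves the claim.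

\smallskip
Now let $x_1\dots x_k$ be a $P$-winding cycle, labeled along the cycle so that $\theta_{x_1}<\dots<\theta_{x_k}$. The claim for the edges $x_ix_{i+1}$ $(1\le i<k)$ and for the edge $x_1x_k$ gives $\tilde x_1<\dots<\tilde x_k<\tilde x_1+1$. By \eqref{eq:lift} and Lemma~\ref{lem:cycle}, $\{x_1,\dots,x_k\}$ is locked. It is joined to the locked set $C$ by the $k\ge4$ edges $x_is(x_i)$, whose ends are all distinct. By Lemma~\ref{lem:four} the $x_i$ are absorbed, a contradiction.
\end{proof}

The three parts of the definition of ``winding'' are used at the end: monotonicity for the order of the $\tilde x_i$, and $k\ge4$ with distinct colors for Lemma~\ref{lem:four}.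

\subsection{Frameworks that are not universally rigid}

For the opposite direction we look for equivalent frameworks of a special shape: the core stays on a coordinate axis, and $N$ moves into the orthogonal complement,
\[
q_c=(p_c,0)\quad(c\in C),\qquad q_x=(0,f_x)\quad(x\in V(N)).
\]
The edge lengths are right if and only if
\begin{equation}\label{eq:want}
\|f_x\|^2=(p_x-p_{s(x)})^2-p_{s(x)}^2\quad(x\in V(N)),\qquad \|f_x-f_y\|=|p_x-p_y|\quad(xy\in E(N)).
\end{equation}
Start from the non-generic positions $p_c=P(c)$ and $p_x=P(s(x))+D$, as in Remark~\ref{rem:parallel}. Then \eqref{eq:want} reads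
\[
\|f_x\|^2=D^2-P(s(x))^2,\qquad \|f_x-f_y\|=|P(s(x))-P(s(y))| .
\]
So the points $f_x$ must realize the color distances along the edges of $N$ and lie close to a sphere of radius $D$. For large $D$ the sphere is nearly flat, and any affinely independent realization can be fitted to it. Affine independence also leaves room to perturb $p$ to a generic configuration. Gram matrices make this precise.

\begin{proposition}\label{prop:B}
Suppose that there are a placement $P$ and affinely independent points $f_x$ $(x\in V(N))$ in some Euclidean space with
\[
\|f_x-f_y\|=|P(s(x))-P(s(y))|\qquad\text{for all } xy\in E(N).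
\]
Then $G(N,s)$ is not $1$-GUR.
\end{proposition}

\begin{proof}
Write $P_x=P(s(x))$ and $g_{xy}=\|f_x-f_y\|^2$. For $D>0$ define symmetric matrices indexed by $V(N)$ by
\[
S_{xy}=-\tfrac12\big(P_x^2+P_y^2+g_{xy}\big),\qquad F=D^2J+S,
\]
where $J$ is the all-ones matrix.

\emph{$F$ is positive definite for large $D$.} Let $\lambda\ne0$ be a vector with $\sum_x\lambda_x=0$. The terms with $P_x^2$ and $P_y^2$ contribute nothing to $\lambda^TS\lambda$, and
\[
\lambda^TS\lambda=-\tfrac12\sum_{x,y}\lambda_x\lambda_y\|f_x-f_y\|^2=\Big\|\sum_x\lambda_xf_x\Big\|^2>0
\]
by affine independence. The unit vectors $\lambda$ with $\lambda^TS\lambda\le0$ form a compact set on which $\sum_x\lambda_x$ does not vanish, so $(\sum_x\lambda_x)^2\ge\varepsilon$ there for some $\varepsilon>0$. Since $\lambda^TS\lambda$ is bounded on unit vectors, $\lambda^TF\lambda=D^2(\sum_x\lambda_x)^2+\lambda^TS\lambda>0$ for all unit vectors once $D$ is large. Fix such a $D$.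

\emph{Perturbation.} Let $p_c=P(c)$ for $c\in C$ and $p_x=P_x+D$ for $x\in V(N)$. For any configuration $p':C\sqcup V(N)\to\mathbb R$ define a symmetric matrix $F'$ by
\begin{align*}
F'_{xx}&=(p'_x-p'_{s(x)})^2-p'^{\,2}_{s(x)},\\
F'_{xy}&=\tfrac12\big(F'_{xx}+F'_{yy}-(p'_x-p'_y)^2\big)\quad(xy\in E(N)),\\
F'_{xy}&=F_{xy}\quad(x\neq y,\ xy\notin E(N)).
\end{align*}
It depends continuously on $p'$. At $p'=p$ it equals $F$: the diagonal entries are $D^2-P_x^2=F_{xx}$, and on edges of $N$ we have $(p_x-p_y)^2=(P_x-P_y)^2=g_{xy}$, so $F'_{xy}=\frac12(2D^2-P_x^2-P_y^2-g_{xy})=F_{xy}$. Hence $F'$ is positive definite for all $p'$ near $p$. The non-generic configurations form a null set, being a countable union of zero sets of nonzero rational polynomials. So we may choose $p'$ generic with $F'$ positive definite.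

\emph{The equivalent framework.} Let $f'_x$ be vectors with Gram matrix $F'$, and put $q_c=(p'_c,0)$, $q_x=(0,f'_x)$. The definition of $F'$ ensures \eqref{eq:want} for $p'$ and $f'$: we have
\begin{align*}
\|q_x-q_{s(x)}\|^2&=p'^{\,2}_{s(x)}+F'_{xx}=(p'_x-p'_{s(x)})^2,\\
\|q_x-q_y\|^2&=F'_{xx}+F'_{yy}-2F'_{xy}=(p'_x-p'_y)^2\quad(xy\in E(N)),
\end{align*}
and distances in the core are unchanged. So $(G(N,s),q)$ is equivalent to $(G(N,s),p')$. For $x\in V(N)$ and a color $c\ne s(x)$,
\[
\|q_x-q_c\|^2-(p'_x-p'_c)^2=p'^{\,2}_c+(p'_x-p'_{s(x)})^2-p'^{\,2}_{s(x)}-(p'_x-p'_c)^2=2p'_x\,(p'_c-p'_{s(x)}),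
\]
which is nonzero because $p'$ is generic. So the two frameworks are not congruent.
\end{proof}

\section{Polygons, gluing, and a small example}\label{sec:poly}

To apply Proposition~\ref{prop:B} we need affinely independent realizations of graphs with prescribed edge lengths. Cycles are easy.

\begin{lemma}\label{lem:poly}
\begin{enumerate}
\item[(a)] If $\ell_1,\dots,\ell_k>0$ $(k\ge3)$ and each $\ell_i$ is less than the sum of the others, then there is a closed $k$-gon with these consecutive side lengths and affinely independent vertices.
\item[(b)] Let $P$ be a placement and $x_1\dots x_k$ a cycle of $N$ with distinct colors for which $(P(s(x_i)))_i$ is not cyclically monotone. Then the cycle has an affinely independent realization with edge lengths $|P(s(x_i))-P(s(x_{i+1}))|$, where $x_{k+1}=x_1$.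
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $k=3$ take a nondegenerate triangle. For $k\ge4$ we cut off a triangle with sides $\ell_1,\ell_2$ by a diagonal of length $d$. Put $\Sigma=\ell_3+\dots+\ell_k$. We want
\[
\max\Big(|\ell_1-\ell_2|,\ \max_{j\ge3}(2\ell_j-\Sigma)\Big)<d<\min(\ell_1+\ell_2,\ \Sigma).
\]
Such a $d$ exists. Indeed $|\ell_1-\ell_2|<\ell_1+\ell_2$; the inequalities $|\ell_1-\ell_2|<\Sigma$ and $2\ell_j-\Sigma<\ell_1+\ell_2$ are instances of the hypothesis; and $2\ell_j-\Sigma<\Sigma$, because $\Sigma$ has at least one summand besides $\ell_j$. Now each of $d,\ell_3,\dots,\ell_k$ is less than the sum of the others, so by induction there is an affinely independent $(k-1)$-gon with these sides. On its side $d$ erect a triangle with sides $d,\ell_1,\ell_2$, which is nondegenerate, and let its third vertex use a new dimension.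

(b) The differences $\delta_i=P(s(x_{i+1}))-P(s(x_i))$ are nonzero and sum to $0$ around the cycle. So each $|\delta_i|$ is at most the sum of the other $|\delta_j|$, and equality holds only if all $\delta_j$ with $j\ne i$ have the same sign. Then the cyclic shift of $(P(s(x_i)))_i$ that starts at $x_{i+1}$ would be strictly monotone, which is excluded. Apply (a).
\end{proof}

\begin{lemma}\label{lem:glue}
If graphs $N_1,N_2$ share exactly one vertex $x$ and have affinely independent realizations $f^1,f^2$ with prescribed edge lengths, then so does $N_1\cup N_2$.
\end{lemma}

\begin{proof}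
Use the points $(f^1_u-f^1_x,0)$ for $u\in V(N_1)$ and $(0,f^2_v-f^2_x)$ for $v\in V(N_2)$. The vertex $x$ is at the origin in both, and the points of all other vertices are linearly independent.
\end{proof}

A single edge of positive length is an affinely independent realization of $K_2$. Recall that the blocks of a graph are its maximal connected subgraphs without a cut vertex, and that a connected graph arises from its blocks by successively gluing along single vertices.

\begin{corollary}\label{cor:cactus}
Let $N$ be connected, and let every block of $N$ be an edge or a cycle of length at least $4$ with distinct colors. Then $G(N,s)$ is $1$-GUR if and only if $N$ has a $P$-winding cycle for every placement $P$.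
\end{corollary}

\begin{proof}
``If'' is Proposition~\ref{prop:A}. If no cycle is $P$-winding for some $P$, all blocks have affinely independent realizations with edge lengths $|P(s(x))-P(s(y))|$: for the cycles this is Lemma~\ref{lem:poly}(b), and the edges have positive length. By Lemma~\ref{lem:glue} so does $N$, and Proposition~\ref{prop:B} applies.
\end{proof}

\begin{example}\label{ex:three}
Let $C=\{1,2,3,4\}$, and let $N$ consist of three $4$-cycles that share one vertex of color $1$ and are otherwise disjoint, with cyclic color sequences
\[
(1,2,3,4),\qquad(1,2,4,3),\qquad(1,3,2,4).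
\]
Four points on a circle have three cyclic orders up to direction, distinguished by which point is opposite to $1$. So for every placement exactly one of the three cycles is winding, and $G(N,s)$ is $1$-GUR. Now delete an edge $e$ of one of the cycles, and choose a placement for which this cycle was the winding one. In $N-e$ it has become a path, and no cycle of $N-e$ is winding. By Corollary~\ref{cor:cactus}, $G(N,s)-e=G(N-e,s)$ is not $1$-GUR. All $12$ edges of $N$ are critical.
\end{example}

This is the mechanism of the whole paper: each cycle takes care of the placements for which it is winding, and if together the cycles take care of all placements, the graph is $1$-GUR. But a graph all of whose blocks are edges or cycles has only linearly many edges. For quadratically many critical edges we need a dense block.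

\section{A dense block with quadratically many critical edges}\label{sec:dense}

\subsection{The plan, and the case $m=1$}

The dense block is a complete bipartite graph $N_0=K_{m+1,m+1}$ with classes $\{a_0^*,\dots,a_m^*\}$ and $\{b_0^*,\dots,b_m^*\}$, whose vertices have distinct colors $a_0,\dots,a_m$ and $b_0,\dots,b_m$. For $1\le i,k\le m$ consider its $4$-cycle
\[
Q_{ik}=b_k^*\,a_0^*\,b_0^*\,a_i^* .
\]
The edge $a_i^*b_k^*$ lies in $Q_{ik}$ and in no other of these cycles. We want these $m^2$ edges to be critical. To this end we add short cycles, called clause cycles, such that
\begin{itemize}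
\item if no clause cycle is $P$-winding, then some $Q_{ik}$ is;
\item for each pair $(i,k)$ there is a placement $P$ for which no clause cycle is winding and $N_0-a_i^*b_k^*$ has an affinely independent realization with the right lengths.
\end{itemize}
There are $m^2$ pairs, but we can afford only linearly many clause cycles. This is possible because, with one more color $r$ as a reference point, the winding of $Q_{ik}$ follows from one condition on $i$ and one on $k$. For distinct colors $u,v$, say that two colors other than $u,v$ are on the \emph{same side} of the chord $\{u,v\}$ (for a given placement) if both or neither of them lie strictly between $u$ and $v$, and on \emph{different sides} otherwise. On the circle, being on the same side means lying in the same of the two arcs between $u$ and $v$. Suppose that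
\begin{equation}\label{eq:sides}
\begin{gathered}
a_i \text{ and } a_0 \text{ are on different sides of } \{r,b_0\},\\
b_k \text{ and } b_0 \text{ are on different sides of } \{r,a_0\}.
\end{gathered}
\end{equation}
Traverse the circle in the direction in which $r,a_0,b_0$ appear in this order. Then $a_0$ lies in the arc from $r$ to $b_0$, so $a_i$ lies in the arc from $b_0$ to $r$; and $b_0$ lies in the arc from $a_0$ to $r$, so $b_k$ lies in the arc from $r$ to $a_0$. The cyclic order is $r,b_k,a_0,b_0,a_i$, and $Q_{ik}$ is winding; see Figure~\ref{fig:circle}.

\begin{figure}[ht]
\centering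
\begin{tikzpicture}[scale=1.6]
\draw (0,0) circle (1);
\coordinate (r) at (270:1);
\coordinate (bk) at (198:1);
\coordinate (a0) at (126:1);
\coordinate (b0) at (54:1);
\coordinate (ai) at (-18:1);
\draw[dashed] (r)--(b0);
\draw[dashed] (r)--(a0);
\draw[thick] (bk)--(a0)--(b0)--(ai)--(bk);
\foreach \pt in {r,bk,a0,b0,ai} \fill (\pt) circle (0.04);
\node at (270:1.22) {$r$};
\node at (198:1.25) {$b_k$};
\node at (126:1.22) {$a_0$};
\node at (54:1.22) {$b_0$};
\node at (-18:1.25) {$a_i$};
\end{tikzpicture}
\caption{The line of colors closed up to a circle. The dashed chord from $r$ to $b_0$ separates $a_i$ from $a_0$, and the dashed chord from $r$ to $a_0$ separates $b_k$ from $b_0$. This forces the cyclic order $r,b_k,a_0,b_0,a_i$, so the color sequence $b_k,a_0,b_0,a_i$ of the cycle $Q_{ik}$ (thick) is met in its own order around the circle.}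
\label{fig:circle}
\end{figure}

So the clause cycles only have to enforce that \emph{some} $i\ge1$ satisfies the first line of \eqref{eq:sides} and \emph{some} $k\ge1$ the second. They can do so because cycles through $r$ detect sides.

\begin{lemma}\label{lem:clause}
Let $r,x,x',v,y$ be distinct colors and $P$ a placement.
\begin{enumerate}
\item[(a)] One of the sequences $(r,x,x',v)$, $(r,x',x,v)$ has cyclically monotone $P$-values if and only if $x,x'$ are on the same side of $\{r,v\}$.
\item[(b)] One of the sequences $(r,x,x',v,y)$, $(r,x',x,v,y)$ has cyclically monotone $P$-values if and only if $x,x'$ are on one side of $\{r,v\}$ and $y$ is on the other.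
\end{enumerate}
\end{lemma}

\begin{proof}
Traverse the circle from $r$ in one of the two directions. We meet $x$ and $x'$, in some order, before $v$ if and only if both lie in the arc that is traversed from $r$ to $v$; this happens for one of the two directions exactly when they are on the same side. This proves (a). For (b) we need in addition that, in this direction, $y$ comes after $v$, which means that $y$ lies in the other arc.
\end{proof}

Accordingly, for distinct colors $r,x,x',v$ (and $y$) we write
\[
[x,x']_v\quad\text{for the pair of $4$-cycles colored } (r,x,x',v),\ (r,x',x,v),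
\]
\[
[x,x'\,|\,y]_v\quad\text{for the pair of $5$-cycles colored } (r,x,x',v,y),\ (r,x',x,v,y).
\]
Call such a pair \emph{silent} at $P$ if neither of its cycles is $P$-winding. By Lemma~\ref{lem:clause},
\begin{equation}\label{eq:silent}
\begin{aligned}
{}[x,x']_v \text{ is silent} &\iff x,x' \text{ are on different sides of } \{r,v\};\\
{}[x,x'\,|\,y]_v \text{ is silent} &\iff
\begin{aligned}[t]
&x,x' \text{ are on different sides of } \{r,v\},\\
&\text{or } x,x',y \text{ are all on the same side.}
\end{aligned}
\end{aligned}
\end{equation}

\begin{example}[$m=1$]\label{ex:one}
The colors are $r,a_0,a_1,b_0,b_1$. Let $N$ consist of the $4$-cycle $Q_{11}=N_0$, a vertex $\rho$ of color $r$ joined to $a_0^*$, and the two pairs $[a_0,a_1]_{b_0}$ and $[b_0,b_1]_{a_0}$ of $4$-cycles, all four passing through $\rho$ and otherwise disjoint from each other and from $N_0$. If both pairs are silent, then by \eqref{eq:silent} condition \eqref{eq:sides} holds with $i=k=1$, so $Q_{11}$ is winding. Hence $G(N,s)$ is $1$-GUR. On the other hand, let $P$ put $r,b_1,a_0,b_0,a_1$ at $-1,0,1,2,3$. Both pairs are silent, so after deleting $e=a_1^*b_1^*$ no winding cycle is left, and $G(N,s)-e$ is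 not $1$-GUR by Corollary~\ref{cor:cactus}. The edge $e$ is critical, in a graph with $5+4+1+4\cdot3=22$ vertices.
\end{example}

For $m\ge2$ two things are new. First, we must say that $a_0$ is separated from \emph{one of} $a_1,\dots,a_m$. A single cycle through all these colors would be winding only for very special orders. Instead we pass the information along a chain of auxiliary colors $z_1,\dots,z_{m-1}$, just as a long disjunction is split into short ones. For $m=2$ the chain consists of the pairs $[a_0,a_1\,|\,z_1]_{b_0}$ and $[z_1,a_2]_{b_0}$. Suppose both are silent. If $a_1$ is on the side of $a_0$ with respect to $\{r,b_0\}$, then so is $z_1$, by the first pair, and then $a_2$ is on the other side, by the second.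

Second, $N_0-e$ is no longer a path, and Lemma~\ref{lem:poly} does not realize it. Here Example~\ref{ex:one} shows the way: in the placement $-1,0,1,2,3$ all edges of $N_0$ other than $e$ have length $1$. If the remaining $a_j$ are placed near $a_0$ and the remaining $b_j$ near $b_0$, this stays nearly true, and $N_0-e$ can be realized by a slightly perturbed regular simplex.

\subsection{The construction}

Let $m\ge1$, and let the color set $C$ contain the $4m+1$ distinct elements
\[
r,\quad a_0,\dots,a_m,\quad b_0,\dots,b_m,\quad z_1,\dots,z_{m-1},\quad w_1,\dots,w_{m-1}.
\]
It may contain further elements, called \emph{unused}. Put $z_0=a_0$ and $w_0=b_0$. The graph $N$ consists of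
\begin{itemize}
\item the complete bipartite graph $N_0$ with classes $\{a_i^*\}_{i=0}^m$ and $\{b_k^*\}_{k=0}^m$, where $s(a_i^*)=a_i$ and $s(b_k^*)=b_k$;
\item a vertex $\rho$ with $s(\rho)=r$, and the edge $\rho a_0^*$;
\item the \emph{clause cycles}, that is, the cycles in the pairs
\[
[z_{j-1},a_j\,|\,z_j]_{b_0},\quad [w_{j-1},b_j\,|\,w_j]_{a_0}\quad(1\le j\le m-1),\qquad [z_{m-1},a_m]_{b_0},\quad [w_{m-1},b_m]_{a_0},
\]
each passing through $\rho$ and otherwise consisting of new vertices, so that two clause cycles share only $\rho$.
\end{itemize}
The colors in each bracket and its subscript are distinct and different from $r$, so each clause cycle has distinct colors; its length is $4$ or $5$. The graph $N$ is connected and its adjacent vertices have different colors. Let $G=G(N,s)$. If there are no unused colors, then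
\[
|V(G)|=(4m+1)+(2m+2)+1+2\big(2\cdot4(m-1)+2\cdot3\big)=22m .
\]
For $m=1$ this is the graph of Example~\ref{ex:one}. Let $H=\{a_i^*b_k^*:1\le i,k\le m\}$, so $|H|=m^2$.

\begin{proposition}\label{prop:G}
The graph $G$ is $1$-GUR, and every edge in $H$ is critical.
\end{proposition}

\begin{proof}[Proof that $G$ is $1$-GUR]
By Proposition~\ref{prop:A} we have to find a winding cycle for every placement $P$. If some clause cycle is $P$-winding, we are done; so suppose that all clause pairs are silent.

Not all of $a_0,\dots,a_m$ are on the same side of $\{r,b_0\}$. Otherwise we show by induction on $j$ that $z_j$ is on that side too, for $0\le j\le m-1$: this holds for $z_0=a_0$, and if it holds for $z_{j-1}$, then $z_{j-1},a_j$ are on the same side and, as $[z_{j-1},a_j\,|\,z_j]_{b_0}$ is silent, so is $z_j$ by \eqref{eq:silent}. But then $z_{m-1},a_m$ are on the same side, and $[z_{m-1},a_m]_{b_0}$ is not silent, a contradiction. So there is an $i\ge1$ such that $a_i$ and $a_0$ are on different sides of $\{r,b_0\}$.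

The set of clause pairs is invariant under exchanging $a$ with $b$ and $z$ with $w$. So there is also a $k\ge1$ such that $b_k$ and $b_0$ are on different sides of $\{r,a_0\}$. Now \eqref{eq:sides} holds, and $Q_{ik}$ is $P$-winding.
\end{proof}

\begin{proof}[Proof that the edges in $H$ are critical]
Let $e=a_i^*b_k^*$ with $1\le i,k\le m$. Then $G-e=G(N-e,s)$, and by Proposition~\ref{prop:B} it suffices to find a placement $P$ and an affinely independent realization of $N-e$ with edge lengths $|P(s(x))-P(s(y))|$. Put $\eta=\frac1{6(m+1)}\le\frac1{12}$, and choose an injective $P$ with $P(r)=-1$ and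
\begin{itemize}
\item $P(b_k)$ at distance less than $\eta$ from $0$; all $P(a_j)$, $j\ne i$, at distance less than $\eta$ from $1$; all $P(b_j)$, $j\ne k$, at distance less than $\eta$ from $2$; and $P(a_i)$ at distance less than $\eta$ from $3$;
\item $P(z_j)\in(-\frac23,-\frac13)$ for $1\le j<i$, and $P(z_j)\in(4,5)$ for $i\le j\le m-1$;
\item $P(w_j)\in(4,5)$ for $1\le j<k$, and $P(w_j)\in(-\frac23,-\frac13)$ for $k\le j\le m-1$;
\item $P(c)\in(6,7)$ for unused colors $c$.
\end{itemize}
As $i,k\ge1$, the colors $a_0=z_0$ and $b_0=w_0$ are near $1$ and near $2$, respectively.

\emph{All clause pairs are silent.} Consider the chord $\{r,b_0\}$, from $-1$ to about $2$. Strictly between its ends are the $a_j$ with $j\ne i$ and the $z_j$ with $0\le j<i$; not between are $a_i$ and the $z_j$ with $j\ge i$. Let $1\le j\le m$.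
\begin{itemize}
\item If $j<i$ (so $j\le m-1$), then $z_{j-1},a_j,z_j$ are all between, and $[z_{j-1},a_j\,|\,z_j]_{b_0}$ is silent.
\item If $j=i$, then $z_{i-1}$ is between and $a_i$ is not.
\item If $j>i$, then $a_j$ is between and $z_{j-1}$ is not.
\end{itemize}
In the last two cases $z_{j-1}$ and $a_j$ are on different sides, so the pair with index $j$ is silent by \eqref{eq:silent}, be it of the form $[z_{j-1},a_j\,|\,z_j]_{b_0}$ or, for $j=m$, $[z_{m-1},a_m]_{b_0}$. As $m\ge i$, the index $j=m$ does fall under one of the last two cases.

Now consider the chord $\{r,a_0\}$, from $-1$ to about $1$. Strictly between its ends are $b_k$ and the $w_j$ with $j\ge k$; not between are the $b_j$ with $j\ne k$ and the $w_j$ with $0\le j<k$. If $j<k$, none of $w_{j-1},b_j,w_j$ is between. If $j=k$, then $b_k$ is between and $w_{k-1}$ is not. If $j>k$, then $w_{j-1}$ is between and $b_j$ is not. So the pair with index $j$ is silent in all cases, where $j=m\ge k$ again falls under one of the last two.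

\emph{Realizing $N_0-e$.} An edge $xy$ of $N_0-e$ joins some $a_j^*$ to some $b_l^*$ with $(j,l)\ne(i,k)$. So $P(a_j)$ and $P(b_l)$ are at distance less than $\eta$ from $1$ and $2$, or from $1$ and $0$, or from $3$ and $2$, respectively. Hence $|P(s(x))-P(s(y))|$ differs from $1$ by less than $2\eta$, and its square $g_{xy}$ satisfies $|1-g_{xy}|<2\eta(2+2\eta)\le5\eta$. Let $A$ be the symmetric matrix indexed by $V(N_0)$ with
\[
A_{xx}=\tfrac12,\qquad A_{xy}=\tfrac12(1-g_{xy})\ \text{ if } xy\in E(N_0-e),\qquad A_{xy}=0\ \text{ otherwise.}
\]
Every row has at most $m+1$ nonzero off-diagonal entries, of total absolute value at most $(m+1)\cdot\frac52\eta=\frac5{12}<\frac12$. So $A$ is strictly diagonally dominant with positive diagonal, hence positive definite. It is the Gram matrix of linearly independent vectors $f_x$, and $\|f_x-f_y\|^2=\frac12+\frac12-(1-g_{xy})=g_{xy}$ on edges of $N_0-e$. Linearly independent vectors are affinely independent.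

\emph{Realizing $N-e$.} Each clause cycle has distinct colors and length at least $4$ but is not $P$-winding, so the $P$-values of its colors are not cyclically monotone. By Lemma~\ref{lem:poly}(b) it has an affinely independent realization with the required lengths. The edge $\rho a_0^*$ has positive length. Starting from $N_0-e$, glue on this edge at $a_0^*$ and then all clause cycles at $\rho$; Lemma~\ref{lem:glue} gives the desired realization of $N-e$.
\end{proof}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:main}]
Given $n\ge22$, let $m=\lfloor n/22\rfloor$ and use $n-22m$ unused colors, so that $|V(G)|=n$. Let $G^*$ be a spanning $1$-GUR subgraph of $G$ with the fewest edges. It is minimally $1$-GUR. By Proposition~\ref{prop:G} and the remark on critical edges in the introduction, $H\subseteq E(G^*)$. Hence $M(n)\ge|E(G^*)|\ge m^2=\lfloor n/22\rfloor^2$, and no linear function of $n$ bounds $M(n)$.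
\end{proof}

\section{The upper bound}\label{sec:upper}

A minimally $1$-GUR graph cannot have too many triangles, because fans of triangles make edges superfluous; and a graph with more than about $n^2/4$ edges has many triangles. Let $\Gamma(v)$ denote the set of neighbors of $v$ and $d(v)=|\Gamma(v)|$.

\begin{lemma}\label{lem:forest}
If $G$ is minimally $1$-GUR, then the subgraph $G[\Gamma(v)]$ induced on $\Gamma(v)$ is a forest for every vertex $v$.
\end{lemma}

\begin{proof}
Suppose that $c_1c_2\dots c_k$ $(k\ge3)$ is a cycle in $G[\Gamma(v)]$, and let $e=c_kc_1$. Let $p$ be generic and $(G-e,q)$ equivalent to $(G-e,p)$. The triangles $vc_ic_{i+1}$ with $1\le i\le k-1$ lie in $G-e$, so they are locked, and consecutive ones share two vertices. By Lemma~\ref{lem:line}(c), $\{v,c_1,\dots,c_k\}$ is locked, so the length of $e$ is preserved too. Thus $(G,q)$ is equivalent, hence congruent, to $(G,p)$. So $G-e$ is $1$-GUR, contradicting minimality.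
\end{proof}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:main}]
Let $G=(V,E)$ be minimally $1$-GUR with $n$ vertices. If $E=\emptyset$ there is nothing to prove, so let $|E|\ge1$; then $n\ge2$. The graph $G$ is connected, since otherwise one component could be translated relative to the others. So $d(v)\ge1$ for all $v$.

Let $T$ be the number of triangles of $G$. A triangle is counted once in $|E(G[\Gamma(v)])|$ for each of its vertices $v$. By Lemma~\ref{lem:forest}, and as a forest on $d\geq 1$ vertices has at most $d-1$ edges,
\[
3T=\sum_{v\in V}|E(G[\Gamma(v)])|\le\sum_{v\in V}(d(v)-1)=2|E|-n<2|E| .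
\]
On the other hand, an edge $uv$ lies in $|\Gamma(u)\cap \Gamma(v)|\ge d(u)+d(v)-n$ triangles, and each triangle contains three edges. With the Cauchy--Schwarz inequality,
\[
3T\ge\sum_{uv\in E}\big(d(u)+d(v)-n\big)=\sum_{v\in V}d(v)^2-n|E|\ge\frac{(2|E|)^2}{n}-n|E| .
\]
Combining the two estimates and dividing by $|E|$ gives $\frac{4|E|}n-n<2$, that is, $|E|<\frac{n^2}4+\frac n2$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source}
\emph{On Universally Rigid Frameworks On The Line},
\texttt{https://cdm.ucalgary.ca/article/download/62228/46769/178011}.
\end{thebibliography}

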